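# The order of a holomorphic curve with few inflection points

## 1. The orders predicted by $y^{(N)}=z^dy$

Take $N$ linearly independent entire functions whose Wronskian has no zeros, or hardly any. They are solutions of a linear differential equation of order $N$ whose coefficients have no poles, or hardly any. If the functions do not grow too fast, one expects the coefficients to behave like polynomials. The model is $y^{(N)}=z^dy$: balancing $y\approx e^{S}$ gives $(S')^N\approx z^d$, so $\log|y|$ has size $r^{1+d/N}$. If several terms of the equation compete, the balance may take place in a block of smaller size $k\le N$. So the first guess is that few zeros of the Wronskian force the growth to be a genuine power, with exponent $1+d/k$, $d\ge 0$, $k\le N$. In particular the exponent is rational. These notes prove this guess. First we make it precise and test it.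

**Definition (characteristic, lower order, ramification term).** Let $n\ge1$, $N=n+1$, and let $f=(f_0,\dots,f_n)$ be a vector of linearly independent entire functions without common zeros. Put
$$T(r)=\frac1{2\pi}\int_{-\pi}^{\pi}\log\|f(re^{i\theta})\|\,d\theta-\log\|f(0)\|,\qquad \lambda=\liminf_{r\to\infty}\frac{\log T(r)}{\log r},\tag{1}$$
$$N_1(r)=\frac1{2\pi}\int_{-\pi}^{\pi}\log|W(re^{i\theta})|\,d\theta,\qquad W=W(f_0,\dots,f_n)\ \text{(the Wronskian)}.\tag{2}$$

The function $T$ measures the growth of the curve $(f_0:\dots:f_n)$ in projective space, $\lambda$ is its lower order, and $N_1$ is the ramification term in Cartan's Second Main Theorem, the averaged counting function of inflection points. We use the Euclidean norm; another norm on $\mathbb C^N$ changes $T$ by $O(1)$ only. If $f$ is multiplied by a zero-free function $e^h$, then $T$ does not change, because $\operatorname{Re}h$ has mean $\operatorname{Re}h(0)$ on every circle.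

The problem, from "Holomorphic curves with few inflection points", http://www.math.purdue.edu/~eremenko/dvi/wronsk.pdf, is to prove or disprove the following for all $n\ge1$; it is known to hold when $n=1$.

**Conjecture.** If $\lambda<\infty$ and $N_1(r)=o(T(r))$ as $r\to\infty$, then $\lambda$ is rational and the limit $\lim_{r\to\infty}\log T(r)/\log r$ exists.

The answer is that the conjecture is true for every $n\ge1$. Put
$$\Sigma_N=\{1+d/k:\ d,k\in\mathbb Z,\ d\ge0,\ 2\le k\le N\},\tag{3}$$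
a closed, locally finite set of rational numbers.

**Theorem 1.** Let $f$ be as above, with $\lambda<\infty$ and $N_1(r)=o(T(r))$ as $r\to\infty$. Then $\lim_{r\to\infty}\frac{\log T(r)}{\log r}$ exists, and its value $\lambda$ lies in $\{0\}\cup\Sigma_N$. In particular $\lambda$ is rational.

**Test 1: polynomials.** For $f=(1,z,\dots,z^n)$ the Wronskian is the constant $\prod_{j\le n}j!$, and $|z|^n\le\|f\|\le\sqrt N|z|^n$ for $|z|\ge1$. So $T(r)=n\log r+O(1)$ and $\lambda=0$. The value $0$ must be allowed.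

**Test 2: exponentials.** For $f=(1,e^{z^d})$, $d\ge1$, we have $W=dz^{d-1}e^{z^d}$ and $N_1(r)=(d-1)\log r+\log d$. Since $\log\|f\|=(\operatorname{Re}z^d)^++O(1)$ and $\cos^+$ has mean $1/\pi$, $T(r)=r^d/\pi+O(1)$. So $\lambda=d=1+\frac{2(d-1)}2\in\Sigma_2$.

**Test 3: the model equation.** Let $N\ge2$, $d\ge0$, and let $f=(y_0,\dots,y_n)$ be the solutions of $y^{(N)}=z^dy$ with $y_j^{(i)}(0)=\delta_{ij}$. The equation has no $y^{(N-1)}$ term, so $W'=0$ and $W\equiv1$, hence $N_1\equiv0$ and there are no common zeros.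

For the upper bound, fix $r\ge1$ and let $Y$ be the matrix with rows $r^{-jd/N}f^{(j)}$. Then $Y'=BY$, where the only nonzero entries of $B$ are $r^{d/N}$ on the superdiagonal and $z^dr^{-(N-1)d/N}$ in the lower left corner. So $\|B\|\le r^{d/N}$ on $|z|\le r$, and $\|Y(0)\|\le1$. Integrating along radii, $\log\|f(z)\|\le r^{1+d/N}$ on $|z|=r$, that is, $T(r)\le r^{1+d/N}$.

For the lower bound, $y_0(z)=F(z^{N+d})$ with $F(w)=\sum b_kw^k$, where $b_0=1$ and $b_k/b_{k-1}=\prod_{i=0}^{N-1}\big((N+d)k-i\big)^{-1}$. As $k\le(N+d)k-i\le(N+d)k$, we have $(N+d)^{-Nk}(k!)^{-N}\le b_k\le(k!)^{-N}$. So $F$ has order $\limsup\frac{k\log k}{\log(1/b_k)}=\frac1N$. This is not an integer, so by Hadamard's theorem the zeros of $F$ have exponent of convergence $1/N$. Since $\log\|f\|\ge\log|y_0|$ and $\|f(0)\|=1$, $T(r)$ is at least the averaged counting function of the zeros of $y_0$, which has upper order $(N+d)/N$. Hence $\limsup\log T(r)/\log r=1+d/N$; that the limit exists is what Theorem 1 adds.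

For $N=2$ one can see the limit directly. On the ray $z=\omega t$ with $\omega^{d+2}=-1$, $u(t)=y(\omega t)$ satisfies $u''=-t^du$. Take the solution $y$ with $u(0)=1$, $u'(0)=0$, which is real on the ray. By Sturm comparison it has at least $R^{1+d/2}/\pi-1$ zeros with $R\le t\le2R$. This $y$ is a fixed linear combination of the coordinates of $f$, so $T(r)\ge cr^{1+d/2}$ for large $r$.

For $N=2$ the set $\Sigma_2$ consists of half-integers. The equation $y'''=zy$ gives $4/3$, so for $N=3$ half-integers are not enough: denominators up to $N$ are needed.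

**Test 4: many inflection points.** Let $\alpha\in(0,1)$ be irrational, $F(z)=\prod_{k\ge1}(1+z/k^{1/\alpha})$, $f=(1,F)$, $W=F'$. Then
$$\log\max_{|z|=r}|F|=\sum_k\log(1+r/k^{1/\alpha})\le\int_0^\infty\log(1+rx^{-1/\alpha})\,dx=C_\alpha r^\alpha.$$
The number of zeros of $F$ in $|z|<t$ is at least $t^\alpha-1$, so by Jensen's formula and $\|f\|\ge|F|$ we get $c\,r^\alpha\le T(r)\le C r^\alpha$ for large $r$, and $\lambda=\alpha$ is irrational. By Rolle's theorem $F'$ has a zero between consecutive zeros of $F$, so $N_1(r)\ge c'r^\alpha$ for large $r$: the hypothesis $N_1=o(T)$ fails, as it must.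

## 2. Poles of the scalar equation, and conjugation in place of multiplication

The coordinates of $f$ are solutions of $W(f_0,\dots,f_n,y)/W=0$, that is, of
$$y^{(N)}+a_1y^{(N-1)}+\dots+a_Ny=0,\qquad a_1=-W'/W,\tag{4}$$
with meromorphic $a_k$ whose poles are zeros of $W$. A sensible first attempt works with the $a_k$. At scale $\rho$, after multiplying $f$ by a suitable zero-free factor, logarithmic derivative estimates give (we prove this in Section 5, in the variable $z/\rho$) a circle $|z|=\kappa$, $1\le\kappa\le2$, with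
$$\int_{|z|=\kappa}|a_k|^{1/k}|dz|\le C\,T(4\rho).$$
If $W$ has no zeros, $|a_k|^{1/k}$ is subharmonic, and the mean value bound becomes a pointwise bound $|a_k|\le C\,T(4\rho)^k$ on $|z|\le\frac12$. Then one can take limits of $a_k/T^k$.

With zeros of $W$ this stops exactly here: $|a_k|^{1/k}$ is subharmonic only off the poles, and the integral says nothing about the inside. Already $f=(1,z^{M+1})$ has $a_1=-M/z$. Clearing the denominators does not help. If $b$ is the Blaschke product of the zeros of $W$, then $b^ka_k$ is under control. But the number $M$ of zeros, although $o(T)$, may tend to infinity, and then $b$ may tend to $0$ locally uniformly (take $b=z^M$ in the unit disc). In that case, even for $a_k\equiv T^k$, the limit of $T^{-k}b^ka_k$ is $0$, and all information is lost.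

The remedy is to remove the poles by conjugating a matrix system with a matrix that is unitary on the circle, so that nothing is lost in norm there.

**Definition (Wronskian matrix, Blaschke–Potapov factor).** Vectors $f$ are row vectors. $\operatorname{Wr}(f)$ is the $N\times N$ matrix with rows $f,f',\dots,f^{(n)}$, so $W=\det\operatorname{Wr}(f)$. The Blaschke factor of $|z|<R$ at $\zeta$ is $\beta(z)=R(z-\zeta)/(R^2-\bar\zeta z)$. A Blaschke–Potapov factor is $(I-P)+\beta P$ with $P=ee^*$, where $e$ is a unit column. It is unitary on $|z|=R$, has norm $\le1$ in the disc, and has determinant $\beta$.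

*Example.* Let $f=(1,z^2)$ and $R=1$. Then
$$\operatorname{Wr}(f)=\begin{pmatrix}1&z^2\\0&2z\end{pmatrix},\qquad \operatorname{Wr}(f)'\operatorname{Wr}(f)^{-1}=\begin{pmatrix}0&1\\0&1/z\end{pmatrix}.$$
The column $e=(0,1)^{\top}$ satisfies $e^*\operatorname{Wr}(f)(0)=0$. With $\beta=z$ and $P=\operatorname{diag}(0,1)$,
$$\operatorname{Wr}(f)=\begin{pmatrix}1&0\\0&z\end{pmatrix}G,\qquad G=\begin{pmatrix}1&z^2\\0&2\end{pmatrix},\qquad G'G^{-1}=\begin{pmatrix}0&z\\0&0\end{pmatrix}.$$
The pole is gone.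

The price is that the new system $G'=AG$ depends on the scale $\rho$ and on choices. The plan for paying it is as follows. Systems belonging to neighboring scales are conjugate by matrices $S$ with $\log\|S^{\pm1}\|=o(T)$, up to a scalar factor. Such conjugations cannot change exponential growth at speed $T$, and these growth rates are given by the eigenvalues of $A/T$. So the characteristic polynomials of the trace-free parts glue together in the limit to a polynomial with entire coefficients $c_k(z)$. What one wants to see is visible in $y''=z^dy$: the function $u(z)=y(rz)$ satisfies $u''=r^{d+2}z^du$, the companion matrix has characteristic polynomial $X^2-r^{d+2}z^d$, and after division by $T$ the coefficient is $c_2=-(r^{1+d/2}/T)^2z^d$. The degree $d$ of the monomial gives the order.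

**Conventions.** $\|\cdot\|$ is the Euclidean norm of vectors or the operator norm of matrices. $C$ denotes constants depending only on $N$, possibly different at each occurrence. $n_W(r)$ is the number of zeros of $W$ in $|z|<r$, with multiplicity. For a holomorphic matrix $M\not\equiv0$, $\log\|M\|=\sup_{|u|=|v|=1}\log|u^*Mv|$ is subharmonic. We use two textbook consequences of the Poisson formula.

If $k$ is holomorphic and $\operatorname{Re}k\ge0$ in $|z|<R$, then for $|z|\le r<R$ and $i\ge1$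
$$|k^{(i)}(z)|\le\frac{2R\,i!}{(R-r)^{i+1}}\operatorname{Re}k(0).\tag{5}$$
(Differentiate $k(z)=i\operatorname{Im}k(0)+\frac1{2\pi}\int\frac{\zeta+z}{\zeta-z}\operatorname{Re}k(\zeta)\,d\theta$, $\zeta=R'e^{i\theta}$, using $\frac{\zeta+z}{\zeta-z}=-1+\frac{2\zeta}{\zeta-z}$, and let $R'\to R$.)

If $u$ is subharmonic near $|z|\le R$ and $u\le v$ almost everywhere on $|z|=R$ with $v\ge0$, then
$$u(z)\le3\cdot\frac1{2\pi}\int_{-\pi}^\pi v(Re^{i\theta})\,d\theta\qquad(|z|\le R/2),\tag{6}$$
since the Poisson kernel is at most $(R+|z|)/(R-|z|)\le3$.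

## 3. Bounded mass, and a good choice of origin

**Step 1. A formula for $T$.** We show that $T$ is an integrated counting function, and dispose of the case $\lambda=0$. Let $n(t)=\frac1{2\pi}\int_{|z|<t}\Delta\log\|f\|$. Since $f$ has no common zeros, $\log\|f\|$ is smooth, and Jensen's formula gives
$$T(r)=\int_0^rn(t)\,\frac{dt}t.\tag{7}$$
So $T$ is continuous and nondecreasing. If $n\equiv0$, then $\log\|f\|=\operatorname{Re}h$ with $h$ entire, and $fe^{-h}$ is a holomorphic vector of norm $1$, hence constant by Liouville. This contradicts linear independence. So $n(t_0)>0$ for some $t_0$, and $T(r)\ge n(t_0)\log(r/t_0)$; thus $T(r)\ge c\log r$ for large $r$, with $c>0$.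

If $n$ is bounded, then also $T(r)\le C'\log r$ for large $r$, so $\log T(r)/\log r\to0$, and Theorem 1 holds with $\lambda=0$. From now on $n$ is unbounded. The lower bound with $t_0$ arbitrary gives $T(r)/\log r\to\infty$.

**Step 2. Shift of origin.** We want $W(0)\ne0$. As $f_0,\dots,f_n$ are linearly independent, $W\not\equiv0$; choose $a$ with $W(a)\ne0$. Let $f_a(z)=f(z+a)$, with characteristic $T_a(r)=\int_0^rn_a(t)\,dt/t$. Since $n_a(t)\le n(t+|a|)$, for each $K>0$
$$T_a(r)\le O_K(1)+\int_{K+|a|}^{r+|a|}\frac{n(s)\,ds}{s-|a|}\le O_K(1)+\Big(1+\frac{|a|}K\Big)T(r+|a|),$$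
because $\frac s{s-|a|}=1+\frac{|a|}{s-|a|}\le1+\frac{|a|}K$ for $s\ge K+|a|$. As $K$ is arbitrary and $T\to\infty$, $T_a(r)\le(1+o(1))T(r+|a|)$. By symmetry $T(r)\le(1+o(1))T_a(r+|a|)$. Since $\log(r+|a|)/\log r\to1$, the lower and upper limits of $\log T(r)/\log r$ coincide with those for $T_a$. Also $T_a(r)/\log r\to\infty$.

By Jensen, $N_1(r)-N_1(1)=\int_1^rn_W(t)\,dt/t$. Let $n_W(a,t)$ count the zeros of $W$ in $|z-a|<t$; it vanishes for small $t$. As above,
$$\int_0^rn_W(a,t)\frac{dt}t\le O(1)+C_a\big(N_1(r+|a|)-N_1(1)\big)=o(T(r+|a|))+O(1)=o(T_a(2r)),$$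
where the last equality uses $T(r+|a|)\le(1+o(1))T_a(r+2|a|)$. So we may replace $f$ by $f_a/\|f(a)\|$ and assume
$$\|f(0)\|=1,\quad W(0)\ne0,\quad\frac{T(r)}{\log r}\to\infty,\quad\mathcal N(r):=\int_0^rn_W(t)\frac{dt}t=o(T(2r)).\tag{8}$$
Consequently
$$n_W(r)\le\int_r^{er}n_W(t)\frac{dt}t\le\mathcal N(er)=o(T(6r)).\tag{9}$$

## 4. Growth rates of linear systems with a large parameter

For a square matrix $M$ let $\sigma_j(M)$ be the sum of the $j$ largest real parts of its eigenvalues, with multiplicity. It is continuous in $M$. For $M=\operatorname{diag}(1,i,-2)$: $\sigma_1=1$, $\sigma_2=1$, $\sigma_3=-1$.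

If $A$ is constant and $Y'=T_mAY$, then $T_m^{-1}\log\|Y\|$ grows at rate $\sigma_1(A)$; Jordan blocks contribute only $O(\log T_m)$. The next lemma gives what survives when $A$ varies and is perturbed.

**Lemma 2.** Let $A_m\to A$ uniformly on $[t_0,t_1]$, where the $A_m$ are continuous and $A$ is $C^1$, all with values in $M_D(\mathbb C)$. Let $T_m\to+\infty$, $Y_m'=T_mA_mY_m$, $Y_m(t_0)=I$.

(i) $\limsup_mT_m^{-1}\log\|Y_m(t_1)\|\le\int_{t_0}^{t_1}\sigma_1(A(t))\,dt$.

(ii) Let $\ell\in\mathbb R$, $g>0$, $1\le p\le D$, and suppose that for every $t$ exactly $p$ eigenvalues of $A(t)$ have real part $\ge\ell$ and the other $D-p$ have real part $\le\ell-g$. Then $\liminf_mT_m^{-1}\log\|Y_m(t_1)\|\ge\ell(t_1-t_0)$.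

**Proof of (i).** The purpose is to find local metrics in which $A$ is dissipative at the rate $\sigma_1$. Let $\varepsilon>0$. By Schur, $A(t^*)$ is unitarily conjugate to an upper triangular matrix. Conjugating further by $\operatorname{diag}(\eta^{-i})$ multiplies the entry $(i,j)$, $j>i$, by $\eta^{j-i}$, so the off-diagonal part can be made as small as we like. By continuity of $A$ and $\sigma_1$, each $t^*$ has a neighborhood and an invertible $P$ with $\operatorname{Re}\langle PA(t)P^{-1}y,y\rangle\le(\sigma_1(A(t))+\varepsilon)|y|^2$ there. By compactness finitely many pairs (interval, $P$) suffice. For large $m$ the same holds for $A_m$ with $2\varepsilon$ (still with $\sigma_1(A(t))$ on the right). For $y=PY_mv$ we have $\frac d{dt}|y|^2=2T_m\operatorname{Re}\langle PA_mP^{-1}y,y\rangle\le2T_m(\sigma_1(A)+2\varepsilon)|y|^2$. Integrating and multiplying the finitely many propagators, each change of $P$ costing a constant factor,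
$$\log\|Y_m(t_1)\|\le T_m\int_{t_0}^{t_1}(\sigma_1(A)+2\varepsilon)\,dt+O_\varepsilon(1).$$
Let $m\to\infty$, then $\varepsilon\to0$.

**Proof of (ii), block form.** First we split off the $p$ fast directions in a $C^1$ way. Let $P(t)$ be the Riesz projection of $A(t)$ for the first $p$ eigenvalues, $P=\frac1{2\pi i}\oint(X-A)^{-1}dX$ over a fixed large rectangle with left side on $\operatorname{Re}X=\ell-g/2$. It is $C^1$. Let $F'=[P',P]F$, $F(t_0)=I$; $F$ is $C^1$ and invertible. From $P^2=P$ we get $P'=PP'+P'P$ and $PP'P=0$, so $P[P',P]-[P',P]P=-PP'-P'P=-P'$ and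
$$(F^{-1}PF)'=F^{-1}\big(P'+P[P',P]-[P',P]P\big)F=0.$$
Thus $P(t)=F(t)P(t_0)F(t)^{-1}$, so $F^{-1}AF$ commutes with $P(t_0)$. In this $C^1$ frame $A$ becomes $A_+\oplus A_-$ with $C^1$ blocks.

**Proof of (ii), adapted metrics.** Next we choose metrics in which the two blocks have the right growth. Let $0<\varepsilon<g/10$, $M_+=A_+-\ell+\varepsilon$, $M_-=A_--\ell+g/2$, and
$$H_+=\int_0^\infty e^{-\tau M_+^*}e^{-\tau M_+}d\tau,\qquad H_-=\int_0^\infty e^{\tau M_-^*}e^{\tau M_-}d\tau.$$
The eigenvalues of $M_+$ have real part $\ge\varepsilon$, those of $M_-$ have real part $\le-g/2$. So the integrals converge and are positive definite, and integrating the derivative of the integrands,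
$$M_+^*H_++H_+M_+=I,\qquad M_-^*H_-+H_-M_-=-I.$$
These are uniquely solvable linear equations for $H_\pm$ with $C^1$ coefficients, so $H_\pm$ are $C^1$ in $t$. In the metrics $H_\pm$ we read off $\operatorname{Re}\langle A_+a,a\rangle\ge(\ell-\varepsilon)|a|^2$ and $\operatorname{Re}\langle A_-b,b\rangle\le(\ell-g/2)|b|^2$. Multiply the coordinates by the $C^1$ matrices $H_\pm^{1/2}$. In total $\hat y=Z(t)y$ with $Z$ of class $C^1$ and invertible, and
$$\hat y'=T_m(D_+\oplus D_-+E_m)\hat y,\qquad E_m=Z(A_m-A)Z^{-1}+T_m^{-1}Z'Z^{-1}\to0,$$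
where $D_\pm$ satisfy the two bounds in the standard metric.

**Proof of (ii), invariant cone.** Finally we show that a solution starting in the fast directions stays close to them. For large $m$, $\|E_m\|\le\varepsilon$. With $\hat y=(a,b)$,
$$(|a|^2)'\ge2T_m\big[(\ell-\varepsilon)|a|^2-\varepsilon|a||\hat y|\big],\qquad(|b|^2)'\le2T_m\big[(\ell-\tfrac g2)|b|^2+\varepsilon|b||\hat y|\big].$$
Where $|a|=|b|>0$, we have $|\hat y|=\sqrt2|a|$ and $(|a|^2-|b|^2)'\ge2T_m|a|^2(\frac g2-\varepsilon-2\sqrt2\,\varepsilon)>0$. So for a nonzero solution with $b(t_0)=0$ the function $|a|^2-|b|^2$, positive at $t_0$, cannot have a first zero. Thus $|a|\ge|b|$ on $[t_0,t_1]$, $|\hat y|\le\sqrt2|a|$, and $(|a|^2)'\ge2T_m(\ell-3\varepsilon)|a|^2$. Hence $\log\|Y_m(t_1)\|\ge T_m(\ell-3\varepsilon)(t_1-t_0)-O_\varepsilon(1)$. If $p=D$, there is no $b$ and the argument is simpler. Let $m\to\infty$, then $\varepsilon\to0$. $\square$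

**Definition (exterior powers).** An $N\times N$ matrix $Y$ acts on $\bigwedge^j\mathbb C^N$ by $v_1\wedge\dots\wedge v_j\mapsto Yv_1\wedge\dots\wedge Yv_j$, denoted $\bigwedge^jY$, and $\|\bigwedge^jY\|\le\|Y\|^j$. If $Y'=BY$, then $(\bigwedge^jY)'=B^{[j]}\bigwedge^jY$, where $B^{[j]}(v_1\wedge\dots\wedge v_j)=\sum_iv_1\wedge\dots\wedge Bv_i\wedge\dots\wedge v_j$. The eigenvalues of $B^{[j]}$ are the sums of $j$ eigenvalues of $B$, so $\sigma_1(B^{[j]})=\sigma_j(B)$.

*Example.* For $B=\operatorname{diag}(b_1,b_2,b_3)$ the matrix $B^{[2]}$ has eigenvectors $e_i\wedge e_k$ with eigenvalues $b_i+b_k$, $i<k$. Always $\bigwedge^NY=\det Y$ and $B^{[N]}=\operatorname{tr}B$.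

For $M\in M_N(\mathbb C)$ write $M^0=M-\frac1N(\operatorname{tr}M)I$.

**Lemma 3.** On an open disc $\Delta$ let $A_m\to A$ and $\tilde A_m\to\tilde A$ locally uniformly (holomorphic $N\times N$ matrices), let $S_m:\Delta\to GL_N(\mathbb C)$ and $\psi_m:\Delta\to\mathbb C$ be holomorphic, $T_m\to\infty$, $\sup_\Delta\log\|S_m^{\pm1}\|\le o(T_m)$, and
$$T_m\tilde A_m=S_m(T_mA_m)S_m^{-1}+S_m'S_m^{-1}-\psi_m'I.\tag{10}$$
Then $A^0(z)$ and $\tilde A^0(z)$ have the same characteristic polynomial for each $z\in\Delta$.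

The trace-free part is needed: with $S_m=I$ and $\psi_m=T_mz$ we get $\tilde A_m=A_m-I$.

**Proof, comparison of solutions.** We translate (10) into a statement about growth. Fix $z_0\in\Delta$, and let $Y_m,\tilde Y_m$ be the solutions of $Y'=T_mA_mY$, respectively $Y'=T_m\tilde A_mY$, with value $I$ at $z_0$. Then
$$\tilde Y_m(z)=e^{\psi_m(z_0)-\psi_m(z)}S_m(z)Y_m(z)S_m(z_0)^{-1},$$
since the right side satisfies the second equation by (10) and equals $I$ at $z_0$. For $1\le j\le N$ the scalar factor cancels in $\log\|\bigwedge^jY\|-\frac jN\log|\det Y|$. Moreover $\|\bigwedge^jS_m^{\pm1}\|\le\|S_m^{\pm1}\|^j$ and $|\log|\det S_m||\le o(T_m)$. So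
$$\Big(\log\|\textstyle\bigwedge^j\tilde Y_m\|-\tfrac jN\log|\det\tilde Y_m|\Big)-\Big(\log\|\textstyle\bigwedge^jY_m\|-\tfrac jN\log|\det Y_m|\Big)=o(T_m).\tag{11}$$

**Proof, rates on short segments.** We compute the growth on a segment of length $h$ from $z_0$. Fix $\theta$ and $j$. Along $z=z_0+\tau e^{i\theta}$, $\bigwedge^jY_m$ solves the linear equation with matrix $T_mM_m(\tau)$, $M_m(\tau)=e^{i\theta}A_m^{[j]}(z_0+\tau e^{i\theta})$. Let $M=\lim M_m$ and $\ell_0=\sigma_1(M(0))=\sigma_j(e^{i\theta}A(z_0))$. Let $p$ be the number of eigenvalues of $M(0)$ with real part $\ell_0$, and let $g_0>0$ be such that the remaining ones have real part $\le\ell_0-g_0$. Let $0<\varepsilon<g_0/4$. By continuity of the spectrum, for all small $h>0$ and all $\tau\in[0,h]$: exactly $p$ eigenvalues of $M(\tau)$ have real part $\ge\ell_0-\varepsilon$, the others have real part $\le\ell_0-g_0+\varepsilon\le(\ell_0-\varepsilon)-g_0/2$, and $\sigma_1(M(\tau))\le\ell_0+\varepsilon$. Lemma 2(i), and Lemma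 2(ii) with $\ell=\ell_0-\varepsilon$, $g=g_0/2$, give
$$\limsup_{m\to\infty}\Big|\frac1{hT_m}\log\|\textstyle\bigwedge^jY_m(z_0+he^{i\theta})\|-\sigma_j(e^{i\theta}A(z_0))\Big|\le\varepsilon.$$
Moreover
$$\frac1{hT_m}\log|\det Y_m(z_0+he^{i\theta})|\to\frac1h\int_0^h\operatorname{Re}\big(e^{i\theta}\operatorname{tr}A(z_0+\tau e^{i\theta})\big)d\tau=\operatorname{Re}(e^{i\theta}\operatorname{tr}A(z_0))+O(h).$$
The same holds for $\tilde A_m,\tilde Y_m$. Since $\sigma_j(e^{i\theta}A^0)=\sigma_j(e^{i\theta}A)-\frac jN\operatorname{Re}(e^{i\theta}\operatorname{tr}A)$, dividing (11) by $hT_m$ and letting $m\to\infty$, $h\to0$, $\varepsilon\to0$ gives $\sigma_j(e^{i\theta}A^0(z_0))=\sigma_j(e^{i\theta}\tilde A^0(z_0))$ for all $j$ and $\theta$.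

**Proof, from real parts to eigenvalues.** It remains to recover the eigenvalues $\alpha_l$, $\tilde\alpha_l$ of $A^0(z_0)$, $\tilde A^0(z_0)$. Taking differences in $j$, the multisets $\{\operatorname{Re}e^{i\theta}\alpha_l\}$ and $\{\operatorname{Re}e^{i\theta}\tilde\alpha_l\}$ agree for all $\theta$. The coefficient of $e^{ik\theta}$ in $\sum_l(\operatorname{Re}e^{i\theta}\alpha_l)^k=2^{-k}\sum_l(e^{i\theta}\alpha_l+e^{-i\theta}\bar\alpha_l)^k$ is $2^{-k}\sum_l\alpha_l^k$. Hence $\sum_l\alpha_l^k=\sum_l\tilde\alpha_l^k$ for all $k\ge1$, and by Newton's identities the characteristic polynomials agree. $\square$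

## 5. Holomorphic systems of size $T(4\rho)/\rho$

**Lemma 4.** Let $\Lambda\ge1$, $C_1\ge1$, and let $g$ be holomorphic near $|z|\le3$ with $|g|\le e^{C_1}$ on $|z|\le3$ and $|g(0)|\ge e^{-C_1\Lambda}$. Let $\zeta_l$ be the zeros of $g$ in $|z|<5/2$. With constants $C$ depending only on $N$ and $C_1$, their number is $\le C\Lambda$, and for $|z|\le2$, $0\le j\le N$,
$$|(g'/g)^{(j)}(z)|\le C\Big(\Lambda+\sum_l|z-\zeta_l|^{-j-1}\Big).$$

**Proof.** We separate the zeros from a zero-free factor. Jensen's formula on $|z|\le3$ bounds the number of zeros times $\log\frac65$ by $C_1+C_1\Lambda$. In $|z|<5/2$ write $g=be^k$, with $b$ the Blaschke product of the $\zeta_l$ for this disc. By the maximum principle $\operatorname{Re}k\le C_1$, and $\operatorname{Re}k(0)\ge\log|g(0)|\ge-C_1\Lambda$ because $|b(0)|\le1$. The function $C_1-k$ has nonnegative real part with value $\le2C_1\Lambda$ at $0$, so (5) gives $|k^{(j+1)}|\le C\Lambda$ on $|z|\le2$. Finally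
$$\frac{b'}b=\sum_l\Big[\frac1{z-\zeta_l}+\frac{\bar\zeta_l}{25/4-\bar\zeta_lz}\Big],\qquad|25/4-\bar\zeta_lz|\ge\tfrac54\quad(|z|\le2),$$
so each second term has derivatives bounded by $C$, and there are at most $C\Lambda$ of them. $\square$

**Notation at scale $\rho$.** For $\rho>0$ let $\Lambda_\rho=T(4\rho)$, let $h_\rho$ be the Poisson integral in $|z|<4\rho$ of $\log\|f\|$ on $|z|=4\rho$, and let $g_\rho$ be holomorphic in $|z|<4\rho$ with $\operatorname{Re}g_\rho=h_\rho$, $\operatorname{Im}g_\rho(0)=0$. As $\log\|f\|$ is subharmonic and $\|f(0)\|=1$,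
$$\|f\|\le e^{\operatorname{Re}g_\rho}\ \text{ in }|z|<4\rho,\qquad g_\rho(0)=T(4\rho)=\Lambda_\rho.\tag{12}$$
Fix $\rho_0\ge1$, depending on $f$, with $T(4\rho_0)\ge1$ and $\rho_0^{N(N-1)/2}|W(0)|\ge1$. Both inequalities persist for $\rho\ge\rho_0$.

**Proposition 5.** Assume (8), let $\rho\ge\rho_0$ and write $\Lambda=\Lambda_\rho$. There are a unitary $Q_\rho$, a number $\kappa=\kappa_\rho\in[1,2]$ and a factorization on a neighborhood of $|z|\le\kappa\rho$
$$\Phi_\rho:=D_\rho\operatorname{Wr}(fe^{-g_\rho})Q_\rho=\Theta_\rho G_\rho,\qquad D_\rho=\operatorname{diag}\big((\rho/\Lambda)^j\big)_{0\le j\le n},$$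
with the following properties.

- $G_\rho$ is holomorphic and invertible.
- $\Theta_\rho$ is holomorphic and $\|\Theta_\rho\|\le1$ on $|z|\le\kappa\rho$.
- $\det\Theta_\rho$ is the Blaschke product for $|z|<\kappa\rho$ formed with the zeros of $W$ there, up to a unimodular constant.
- $\|\Theta_\rho^{-1}\|\le1/|\det\Theta_\rho|$ on $|z|\le\kappa\rho$ (off the zeros of $\det\Theta_\rho$).
- $A_\rho:=G_\rho'G_\rho^{-1}$ satisfies
$$\|A_\rho(z)\|\le C\,T(4\rho)/\rho\qquad(|z|\le\rho/2).\tag{13}$$

**Step 1. Normalization.** We rescale to a fixed disc and rotate so that Lemma 4 applies to all the partial Wronskians. Let $\varphi(z)=f(\rho z)e^{-g_\rho(\rho z)}$, $|z|<4$. By (12) $\|\varphi\|\le1$, so by Cauchy $\|\varphi^{(j)}\|\le j!$ on $|z|\le3$. Row $j$ of the Wronskian matrix of $f(\rho z)$ carries $\rho^j$, hence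
$$|W(\varphi)(0)|=\rho^{N(N-1)/2}e^{-N\Lambda}|W(0)|\ge e^{-N\Lambda}.$$
By Gram–Schmidt there is a unitary $Q_\rho$ such that, after replacing $\varphi$ by $\varphi Q_\rho$, $\operatorname{Wr}(\varphi)(0)$ is lower triangular with diagonal $d_1,\dots,d_N$. Here $0<|d_j|\le\|\varphi^{(j-1)}(0)\|\le C$. Let $W_i=W(\varphi_1,\dots,\varphi_i)$, $W_0=1$. Then $|W_i|\le C$ on $|z|\le3$ and
$$|W_i(0)|=|d_1\cdots d_i|=\frac{|W(\varphi)(0)|}{|d_{i+1}\cdots d_N|}\ge C^{-1}e^{-N\Lambda}.$$
So Lemma 4 applies to each $W_i$, with $C_1$ depending only on $N$.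

**Step 2. The scalar equation on a good circle.** We bound the coefficients in the mean on some circle. Put $q_i=W_i'/W_i-W_{i-1}'/W_{i-1}$ and
$$(\partial-q_N)\cdots(\partial-q_1)=\partial^N+a_1\partial^{N-1}+\dots+a_N.$$
This operator annihilates $\varphi_1,\dots,\varphi_N$. Indeed, by induction $\mathcal L_i:=(\partial-q_i)\cdots(\partial-q_1)$ is the operator $y\mapsto W(\varphi_1,\dots,\varphi_i,y)/W_i$. For $i=0$ both are the identity. If it holds for $i-1$, then $\mathcal L_{i-1}\varphi_i=W_i/W_{i-1}$, whose logarithmic derivative is $q_i$, so $\mathcal L_i\varphi_i=0$; also $\mathcal L_i\varphi_l=0$ for $l<i$. Two monic operators of order $i$ with the same $i$ independent solutions coincide, since their difference has order less than $i$.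

Each $a_k$ is a universal polynomial in the $q_i^{(j)}$, isobaric of weight $k$ when $q_i^{(j)}$ has weight $j+1$; that is, in every monomial the weights add up to $k$. (For $N=2$: $a_1=-(q_1+q_2)$ and $a_2=q_1q_2-q_1'$.) Let
$$X(z)=\Lambda+\sum_\zeta|z-\zeta|^{-1},$$
the sum over all zeros $\zeta$ of $W_1,\dots,W_N$ in $|z|<5/2$, with multiplicity; there are at most $C\Lambda$ of them. By Lemma 4, $\sum x_l^{j+1}\le(\sum x_l)^{j+1}$ for $x_l\ge0$, and $X\ge\Lambda\ge1$, we get $|q_i^{(j)}|\le CX^{j+1}$, hence $|a_k|\le CX^k$ on $|z|\le2$. Each $|z-\zeta|^{-1}$ has integral at most $9\pi$ over $|z|\le2$, since this disc lies in $|z-\zeta|\le9/2$. So $\int_{|z|\le2}X\,dA\le C\Lambda$ (area integral), and there is $\kappa\in[1,2]$ with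
$$\int_{|z|=\kappa}X\,|dz|\le C\Lambda.\tag{14}$$
In particular no $W_i$ vanishes on $|z|=\kappa$, because $1/|z-\zeta|$ is not integrable on a circle through $\zeta$.

**Step 3. The matrix system.** We write the equation as a system with balanced entries. Let $\Phi=\operatorname{diag}(\Lambda^{-j})\operatorname{Wr}(\varphi)$, that is, $\Phi(z)=\Phi_\rho(\rho z)$. The derivative of row $j<n$ is $\Lambda^{-j}\varphi^{(j+1)}$, which is $\Lambda$ times row $j+1$. The derivative of the last row is $-\Lambda^{1-N}\sum_ka_k\varphi^{(N-k)}$. So near $|z|=\kappa$ we have $\Phi'=B\Phi$, where $B$ has entries $\Lambda$ on the superdiagonal and, in the last row, the entry $-a_k\Lambda^{1-k}$ in the column belonging to $\varphi^{(N-k)}$. All other entries are $0$. As $X\ge\Lambda$,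
$$\|B\|\le C\Lambda(X/\Lambda)^N\quad\text{on }|z|=\kappa.\tag{15}$$

**Step 4. Blaschke–Potapov factorization.** Now the zeros of $\det\Phi$ are removed one at a time. If $\det\Phi(\zeta)=0$, $|\zeta|<\kappa$, choose a unit column $e$ with $e^*\Phi(\zeta)=0$. Put $P=ee^*$ and let $\beta$ be the Blaschke factor of $|z|<\kappa$ at $\zeta$. Then $P\Phi=e(e^*\Phi)$ vanishes at $\zeta$, so $\Phi_1:=((I-P)+\beta^{-1}P)\Phi$ is holomorphic, $\Phi=((I-P)+\beta P)\Phi_1$ and $\det\Phi_1=\det\Phi/\beta$. Repeating, $\Phi=\Theta G$ with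
$$\Theta=\prod_{l=1}^M\big((I-P_l)+\beta_lP_l\big),\qquad\det G\ne0\text{ on }|z|\le\kappa,$$
where $M$ is the number of zeros of $W_N=W(\varphi)$ in $|z|<\kappa$, so $M\le C\Lambda$. These are the zeros of $W(\rho z)$. On $|z|=\kappa$ there were no zeros, so $G$ is holomorphic and invertible near the closed disc. Clearly $\|\Theta\|\le1$ on $|z|\le\kappa$, $\Theta$ is unitary on $|z|=\kappa$, and $\det\Theta=\prod\beta_l$. All singular values of $\Theta$ are $\le1$ and their product is $|\det\Theta|$, so the smallest is $\ge|\det\Theta|$, which means $\|\Theta^{-1}\|\le1/|\det\Theta|$. On $|z|=\kappa$, $\|\Theta'\|\le\sum_l|\beta_l'|$ by the product rule, and $\int_{|z|=\kappa}|\beta_l'||dz|=2\pi$, since $\beta_l$ maps this circle once around the unit circle. Therefore $\int_{|z|=\kappa}\|\Theta'\||dz|\le C\Lambda$.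

**Step 5. The pointwise bound.** Here holomorphy pays off: the mean bound becomes a bound in the disc. $A=G'G^{-1}$ is holomorphic near $|z|\le\kappa$. From $\Theta'G+\Theta G'=B\Theta G$ we get $A=\Theta^{-1}B\Theta-\Theta^{-1}\Theta'$ on $|z|=\kappa$. As $\Theta$ is unitary there, $\|A\|\le\|B\|+\|\Theta'\|$. By (15), (14) and Hölder's inequality,
$$\int_{|z|=\kappa}\|A\|^{1/N}|dz|\le C\Lambda^{1/N}\int_{|z|=\kappa}\frac X\Lambda|dz|+C\Big(\int_{|z|=\kappa}\|\Theta'\||dz|\Big)^{1/N}\le C\Lambda^{1/N}.$$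
As $\|A\|^{1/N}$ is subharmonic and $\kappa\ge1$, (6) gives $\|A\|\le C\Lambda$ on $|z|\le1/2$. Define $\Theta_\rho,G_\rho$ by $\Theta(z)=\Theta_\rho(\rho z)$, $G(z)=G_\rho(\rho z)$. Since $A(z)=\rho A_\rho(\rho z)$, this is (13). $\square$

**The size of $\det\Theta_\rho$.** Put $M_\rho=n_W(2\rho)=o(T(12\rho))$, by (9). For the Blaschke factor $\beta$ of $|z|<\kappa\rho$ at $\zeta$, the mean of $\log(1/|\beta|)$ over $|z|=t\le\kappa\rho$ is $\log\frac{\kappa\rho}{\max(|\zeta|,t)}$, because the mean of $\log|z-\zeta|$ is $\log\max(|\zeta|,t)$ and that of $\log|(\kappa\rho)^2-\bar\zeta z|$ is $2\log(\kappa\rho)$. Hence for $0<t\le\kappa\rho$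
$$\frac1{2\pi}\int_{-\pi}^\pi\log\frac1{|\det\Theta_\rho(te^{i\theta})|}d\theta\le M_\rho\log\frac{2\rho}t,\qquad\log\frac1{|\det\Theta_\rho(0)|}=\mathcal N(\kappa\rho)\le\mathcal N(2\rho).\tag{16}$$

## 6. The value at the origin and the change of scale

**Product rule.** For holomorphic $\psi$, Leibniz' formula gives
$$\operatorname{Wr}(e^{-\psi}f)=e^{-\psi}L_\psi\operatorname{Wr}(f),\qquad(L_\psi)_{ji}=\binom ji e^\psi(e^{-\psi})^{(j-i)}\quad(0\le i\le j\le n),\tag{17}$$
and $(L_\psi)_{ji}=0$ for $i>j$. So $L_\psi$ is lower triangular with unit diagonal, and its $(j,i)$ entry is a universal polynomial in $\psi',\psi'',\dots$, isobaric of weight $j-i$ ($\psi^{(l)}$ has weight $l$). For $N=3$,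
$$L_\psi=\begin{pmatrix}1&0&0\\-\psi'&1&0\\\psi'^2-\psi''&-2\psi'&1\end{pmatrix}.$$
Applying (17) with $\psi$ and then with $-\psi$ to $f=(1,z,\dots,z^n)$, whose Wronskian matrix is invertible, we see that $L_\psi^{-1}=L_{-\psi}$.

**Step 1. Behavior at $0$.** We show that $G_\rho(0)$ is about as small as $e^{-\Lambda_\rho}$; this will be the source of the final contradiction. Let $\rho\ge\rho_0\ge1$, $\Lambda=\Lambda_\rho$, and $\psi=g_\rho-g_1$ on $|z|<4$. On $|z|=4$, $\operatorname{Re}g_\rho\ge\log\|f\|=\operatorname{Re}g_1$, so $\operatorname{Re}\psi\ge0$ in $|z|<4$. Moreover $0\le\psi(0)=\Lambda-T(4)\le\Lambda$, so by (5) $|\psi^{(i)}(0)|\le C\Lambda$ for $1\le i\le N$. By (17)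
$$\Phi_\rho(0)=e^{-\psi(0)}D_\rho L_\psi(0)\operatorname{Wr}(fe^{-g_1})(0)Q_\rho$$
with a fixed matrix $\operatorname{Wr}(fe^{-g_1})(0)$. Since $\Lambda\ge1$ and $\rho\ge1$, $\log\|D_\rho\|\le n\log\rho$; also $\log\|L_\psi(0)\|\le O(1+\log\Lambda)$. So $\log\|\Phi_\rho(0)\|\le-\Lambda+O(1+\log\rho+\log\Lambda)$, and from $G_\rho(0)=\Theta_\rho(0)^{-1}\Phi_\rho(0)$ and (16),
$$\log\|G_\rho(0)\|\le-\Lambda_\rho+O(1+\log\rho+\log\Lambda_\rho)+\mathcal N(2\rho).\tag{18}$$

**Step 2. The transition between $\rho$ and $2\rho$.** We relate the two systems by a gauge transformation. Let $\rho\ge\rho_0$, $\Lambda_1=T(4\rho)$, $\Lambda_2=T(8\rho)$; in the remainder of this section the indices $1,2$ mark the objects of scale $\rho$ and $2\rho$. Let $\psi=g_2-g_1$ on $|z|<4\rho$. As before $\operatorname{Re}\psi\ge0$ and $0\le\psi(0)=\Lambda_2-\Lambda_1\le\Lambda_2$, so $|\psi^{(i)}|\le C\Lambda_2\rho^{-i}$ on $|z|\le\rho$ for $1\le i\le N$, by (5). By (17)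
$$\Phi_2=e^{-\psi}E\,\Phi_1Q,\qquad E=D_2L_\psi D_1^{-1},\quad Q=Q_1^{-1}Q_2\ \text{unitary}.$$
A monomial of weight $j-i$ has at most $j-i$ factors and $\Lambda_2\ge1$, so $|(L_{\pm\psi})_{ji}|\le C(\Lambda_2/\rho)^{j-i}$ for $i\le j$. Hence on $|z|\le\rho$
$$|E_{ji}|\le C\Big(\frac{2\rho}{\Lambda_2}\Big)^j\Big(\frac{\Lambda_2}\rho\Big)^{j-i}\Big(\frac{\Lambda_1}\rho\Big)^i=C2^j\Big(\frac{\Lambda_1}{\Lambda_2}\Big)^i\le C,$$
$$|(E^{-1})_{ji}|\le C\Big(\frac\rho{\Lambda_1}\Big)^j\Big(\frac{\Lambda_2}\rho\Big)^{j-i}\Big(\frac{\Lambda_2}{2\rho}\Big)^i=C2^{-i}\Big(\frac{\Lambda_2}{\Lambda_1}\Big)^j\le C\Lambda_2^n.$$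
From $\Theta_2G_2=e^{-\psi}E\Theta_1G_1Q$ we obtain, on $|z|\le\rho$,
$$G_2=e^{-\psi}SG_1Q,\quad S=\Theta_2^{-1}E\Theta_1,\quad A_2=SA_1S^{-1}+S'S^{-1}-\psi'I.\tag{19}$$

**Step 3. The transition matrix is subexponential.** We bound $S^{\pm1}$ in spite of the factors $\Theta^{-1}$. Since $S=e^\psi G_2Q^{-1}G_1^{-1}$, it is holomorphic and invertible on a neighborhood of $|z|\le\rho$. So $\log\|S^{\pm1}\|$ are subharmonic there. On $|z|=\rho$, off finitely many points, Proposition 5 gives
$$\log^+\|S\|\le C+\log\frac1{|\det\Theta_2|},\qquad\log^+\|S^{-1}\|\le C+n\log\Lambda_2+\log\frac1{|\det\Theta_1|}.$$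
By (16) with $t=\rho$ at both scales (the logarithms there are $\log2$ and $\log4$) and (6),
$$\log\|S^{\pm1}\|\le C\big(1+\log T(8\rho)+M_\rho+M_{2\rho}\big)\quad\text{on }|z|\le\rho/2.\tag{20}$$

## 7. Entire characteristic polynomials in the limit

**Hypothesis (H).** $r_m\to\infty$, $K_m\to\infty$, $C_0>0$, $\mu_-\le\mu_+$ are real, and with $T_m=T(r_m)$
$$T(tr_m)\le C_0t^{\mu_+}T_m\ (1\le t\le K_m),\qquad T(tr_m)\le C_0t^{\mu_-}T_m\ (K_m^{-1}\le t\le1).$$

If $T(r)=r^\mu$, every sequence $r_m\to\infty$ satisfies (H) with $\mu_\pm=\mu$, $C_0=1$.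

**Proposition 6.** Assume (8) and (H). Then there are integers $2\le k\le N$, $d\ge0$ with
$$k(\mu_--1)\le d\le k(\mu_+-1).$$

**Step 1. Limits of the systems.** We extract a limit at every dyadic scale. For $s\in\mathbb Z$ and large $m$ put $A_{m,s}(z)=\frac{r_m}{T_m}A_{2^sr_m}(r_mz)$, $|z|\le2^{s-1}$. By (13), $\|A_{m,s}\|\le C2^{-s}T(2^{s+2}r_m)/T_m$. By (H), for fixed $s$ and all large $m$,
$$\|A_{m,s}\|\le C'2^{s(\mu_+-1)}\ (s\ge0),\qquad\|A_{m,s}\|\le C'2^{s(\mu_--1)}\ (s<0)\qquad\text{on }|z|\le2^{s-1},\tag{21}$$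
with $C'$ independent of $s$ and $m$. (For $s=-1,-2$, where $2^{s+2}\ge1$, enlarge $C'$.) By Montel's theorem and a diagonal choice, after passing to a subsequence $A_{m,s}\to A_s$ locally uniformly in $|z|<2^{s-1}$ for every $s$, and $A_s$ satisfies (21) there.

**Step 2. Gluing.** We show that neighboring limits have the same trace-free characteristic polynomial. Apply (19), (20) with $\rho=2^sr_m$. By (H) and monotonicity $T(24\rho)=O_s(T_m)$. So $\log T(8\rho)=o(T_m)$ and, by (9), $M_\rho+M_{2\rho}=o(T(24\rho))=o(T_m)$. Hence $\log\|S^{\pm1}(r_mz)\|\le o(T_m)$ uniformly for $|z|\le2^{s-1}$. Multiplying the last equation of (19), taken at $r_mz$, by $r_m$ gives relation (10) on $|z|<2^{s-1}$ for $A_{m,s}$ and $\tilde A_m=A_{m,s+1}$, with $S_m(z)=S(r_mz)$, $\psi_m(z)=\psi(r_mz)$. By Lemma 3, $A_s^0$ and $A_{s+1}^0$ have the same characteristic polynomial on $|z|<2^{s-1}$. Therefore there are entire functions $c_2,\dots,c_N$ with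
$$\det(XI-A_s^0(z))=X^N+\sum_{k=2}^Nc_k(z)X^{N-k}\qquad(|z|<2^{s-1},\ s\in\mathbb Z).\tag{22}$$

**Step 3. Taylor coefficients.** We read off which monomials can occur. Up to sign $c_k$ is the $k$-th elementary symmetric function of the eigenvalues of $A_s^0$. By (21), on $|z|=2^{s-2}$ we have $|c_k|\le C''2^{sk(\mu_+-1)}$ for $s\ge0$ and $|c_k|\le C''2^{sk(\mu_--1)}$ for $s<0$. By Cauchy's estimate, the $d$-th Taylor coefficient of $c_k$ is $O(2^{s(k(\mu_+-1)-d)})$ as $s\to+\infty$ and $O(2^{s(k(\mu_--1)-d)})$ as $s\to-\infty$. So it vanishes unless $k(\mu_--1)\le d\le k(\mu_+-1)$. It remains to show that not all $c_k$ vanish identically.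

**Step 4. Non-triviality.** We show that coinciding eigenvalues would make $\log\|f\|$ too close to a harmonic function. Suppose all $c_k\equiv0$. Then $A_2^0(z)$ is nilpotent for $|z|<2$. Let $\rho=4r_m$, $\Lambda=T(16r_m)=O(T_m)$. Since $\frac d{dz}G_\rho(r_mz)=T_mA_{m,2}(z)G_\rho(r_mz)$, for $|z|\le1$
$$G_\rho(r_mz)=e^{\eta_m(z)}Y_m(z)G_\rho(0),\quad\eta_m(z)=\frac{T_m}N\int_0^z\operatorname{tr}A_{m,2},\quad Y_m'=T_mA_{m,2}^0Y_m,\ Y_m(0)=I.$$
Lemma 2(i) on radii, with $\sigma_1(e^{i\theta}A_2^0)=0$, gives $\limsup T_m^{-1}\log\|Y_m(z)\|\le0$ for each $|z|\le1$. By (21), $\|Y_m(z')\|\le e^{C'''T_m|z-z'|}\|Y_m(z)\|$. So the functions $T_m^{-1}\log\|Y_m\|$ are Lipschitz on $|z|\le1$ with a constant independent of $m$, and the pointwise bound is uniform: $\sup_{|z|\le1}\log\|Y_m\|\le o(T_m)$.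

The first row of $\Phi_\rho$ is $fe^{-g_\rho}Q_\rho$, and $\|\Phi_\rho\|\le\|\Theta_\rho\|\|G_\rho\|\le\|G_\rho\|$ on $|z|\le\rho$. So for $|z|=1$
$$\log\|f(r_mz)\|-\operatorname{Re}g_\rho(r_mz)\le\log\|G_\rho(r_mz)\|\le\operatorname{Re}\eta_m(z)+o(T_m)+\log\|G_\rho(0)\|.$$
Average over $|z|=1$. The mean of $\log\|f(r_mz)\|$ is $T_m$ because $\|f(0)\|=1$, the mean of $\operatorname{Re}g_\rho(r_mz)$ is $g_\rho(0)=\Lambda$, and the mean of $\operatorname{Re}\eta_m$ is $\operatorname{Re}\eta_m(0)=0$. In (18), $\log\rho=o(T_m)$ because $T(r)/\log r\to\infty$, $\log\Lambda=o(T_m)$, and $\mathcal N(8r_m)=o(T(16r_m))=o(T_m)$ by (8). Hence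
$$T_m-\Lambda\le-\Lambda+o(T_m),$$
that is, $T_m\le o(T_m)$, a contradiction. So some $c_k$ has a nonzero Taylor coefficient, and Step 3 gives the claim. $\square$

## 8. Peaks of $T$ and the order

By Section 3 we may assume that $n(t)$ is unbounded and that (8) holds. Let $\lambda^*=\limsup_{r\to\infty}\log T(r)/\log r\in[\lambda,\infty]$. Since $T\to\infty$, $\lambda\ge0$.

**Step 1. The limit exists.** We show that $\lambda<\lambda^*$ is impossible, by constructing peaks for an exponent outside $\Sigma_N$. If $\lambda<\lambda^*$, choose a finite $\mu\in(\lambda,\lambda^*)\setminus\Sigma_N$, which is possible since $\Sigma_N$ is locally finite. Note $\mu>0$. Put $\chi(r)=T(r)r^{-\mu}$, so $\liminf_{r\to\infty}\chi=0$ and $\limsup_{r\to\infty}\chi=\infty$. Given $K>1$ and $s_1>0$ with $T(s_1)>0$, choose $s_2>Ks_1$ with $\chi(s_2)>\max_{[s_1,Ks_1]}\chi$, and then $s_3>s_2$ with $\chi(s_3)\le K^{-\mu}\chi(s_2)$. Let $r$ be a maximum point of the continuous function $\chi$ on $[s_1,s_3]$.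 Since $\chi(r)\ge\chi(s_2)$, we have $r>Ks_1$. Since $T(s_3)\ge T(r)$,
$$\chi(r)(r/s_3)^\mu\le\chi(s_3)\le K^{-\mu}\chi(s_2)\le K^{-\mu}\chi(r),$$
so $s_3\ge Kr$. Thus $[r/K,Kr]\subset[s_1,s_3]$, and $\chi(tr)\le\chi(r)$ means $T(tr)\le t^\mu T(r)$ for $1/K\le t\le K$. Letting $K\to\infty$, $s_1\to\infty$ we obtain (H) with $\mu_-=\mu_+=\mu$, $C_0=1$. Proposition 6 gives $k\in\{2,\dots,N\}$ and $d\ge0$ with $d=k(\mu-1)$, so $\mu=1+d/k\in\Sigma_N$, a contradiction. Hence $\lambda=\lambda^*$.

**Step 2. The value of the limit.** Now $\lambda=\lambda^*=:\mu<\infty$, so $\lim\log T(r)/\log r=\mu$, and we must show $\mu\in\Sigma_N$. We construct peaks with exponents $\mu\pm\delta$. Let $\delta>0$, and let $\phi(x)=\log T(e^x)$ for $x\ge x_0$, where $x_0\ge0$ and $T(e^{x_0})\ge1$. For $X>x_0$ let $\ell_X$ be the continuous function equal to $(\mu-\delta)x$ for $x\le X$ and of slope $\mu+\delta$ for $x\ge X$. As $\phi(x)/x\to\mu$, $\phi-\ell_X\to-\infty$ as $x\to+\infty$, so $\phi-\ell_X$ has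 a maximum point $x_X$ on $[x_0,\infty)$. We have
$$\phi(X)-\ell_X(X)=\phi(X)-(\mu-\delta)X\to\infty\qquad(X\to\infty),$$
while on any bounded set $\phi-\ell_X=\phi-(\mu-\delta)x$ for large $X$, which is bounded uniformly in $X$. So $x_X\to\infty$. Let $r=e^{x_X}$. From $\phi(x)-\phi(x_X)\le\ell_X(x)-\ell_X(x_X)$ and the fact that the slopes of $\ell_X$ lie in $[\mu-\delta,\mu+\delta]$ we get
$$T(tr)\le t^{\mu+\delta}T(r)\ (t\ge1),\qquad T(tr)\le t^{\mu-\delta}T(r)\ (e^{x_0}/r\le t\le1).$$
Taking $X\to\infty$ along a sequence gives (H) with $\mu_\pm=\mu\pm\delta$, $C_0=1$. By Proposition 6 there are $k\in\{2,\dots,N\}$, $d\ge0$ with $|d-k(\mu-1)|\le k\delta$, so $\operatorname{dist}(\mu,\Sigma_N)\le\delta$. As $\delta>0$ is arbitrary and $\Sigma_N$ is closed, $\mu\in\Sigma_N$.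

So if $n(t)$ is unbounded, the limit exists and equals $\lambda\in\Sigma_N$; if $n(t)$ is bounded, it exists and equals $0$ by Section 3. This proves Theorem 1, and with it the Conjecture for all $n\ge1$. $\blacksquare$
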